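# Ultrafilters on the classes of a countable Borel equivalence relation: what a two-step limit can do

## 1. The guess "exactly the hyperfinite relations", tried on small cases

Here is the guess: *one can attach an ultrafilter to every class of a countable Borel equivalence relation, inside a certain choiceless model with a Ramsey ultrafilter, exactly when the relation is hyperfinite.* This is a conjecture from the source "Ultrafilters And Locally Countable Structures" (https://github.com/grigorsarg/grigorsarg.github.io). We make it precise and try it.

**Definition (the relations).** Let $E$ be a Borel equivalence relation on a Polish space $X$. It is *countable* if every $E$-class is countable. It is *hyperfinite* if it is the union of an increasing chain $E_0\subseteq E_1\subseteq\cdots$ of Borel equivalence relations with finite classes. Borel subsets of Polish spaces carry a Polish topology with the same Borel sets, so a Borel set may also serve as $X$. I write $[x]_E$ for the class of $x$ and $E\restriction Y$ for the restriction of $E$ to $Y$.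

For example, on $2^\omega$ let $x\mathrel{E_0}y$ mean that $x(k)=y(k)$ for all but finitely many $k$. It is the increasing union of the relations "$x(k)=y(k)$ for all $k\ge n$", whose classes have $2^n$ elements.

**Definition (the models).** Let $\kappa$ be inaccessible, let $G$ be generic for the Levy collapse $\mathrm{Coll}(\omega,<\kappa)$, and let $W$ be the choiceless Solovay model: the sets hereditarily definable in $V[G]$ from reals and ordinals. It satisfies ZF+DC. Let $U$ be generic over $W$ for $\mathcal P(\omega)/\mathrm{fin}$. Then $U$ is a Ramsey ultrafilter on $\omega$ (I identify $U$ with the family of subsets of $\omega$ whose class is in the filter), and $W[U]$ is the generic extension.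

**Definition (the class $\mathbf P$).** An ultrafilter on a set $a$ is any ultrafilter on $a$, principal ones allowed; a point of $a$ is identified with its principal ultrafilter. $\mathbf P$ is the class of countable Borel equivalence relations $E$ such that $W[U]$ contains a function assigning to each $E$-class $a$ an ultrafilter on $a$.

With full choice the question would be empty: pick a point in each class. All the content is in finding the function inside $W[U]$. What $W[U]$ offers is $U$, and the way to use $U$ is to take limits.

**Definition (limits along $U$).** If $v_n$ ($n\in\omega$) are ultrafilters on a set $a$, then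
$$U\text{-}\lim_n v_n=\{A\subseteq a:\{n:A\in v_n\}\in U\}.$$
This is an ultrafilter on $a$. Closure under supersets and finite intersections and the exclusion of $\emptyset$ are immediate. For $A\subseteq a$ and each $n$, exactly one of $A$, $a\setminus A$ is in $v_n$, so exactly one of the two is in the limit. If $v_n=w_n$ for $U$-many $n$, the two limits agree.

To put $E$ in $\mathbf P$ it is enough to define, in $W[U]$, ultrafilters $\mathcal V_x$ on $[x]_E$ with $\mathcal V_x=\mathcal V_y$ whenever $x\mathrel Ey$. Now the tests.

*Relations with a Borel selector.* If $t:X\to X$ is Borel, $t(x)\mathrel Ex$, and $t$ is constant on classes, put $\mathcal V_x=t(x)$. All relations with finite classes are covered: take the least element of the class in a Borel linear order of $X$.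

*The relation $E_0$.* Let $s_n(x)$ be $x$ with its first $n$ digits replaced by $0$. If $x\mathrel{E_0}y$, then $s_n(x)=s_n(y)$ for all large $n$, so $\mathcal V_x=U\text{-}\lim_n s_n(x)$ is invariant. If $x$ has infinitely many nonzero digits, then $\mathcal V_x$ is nonprincipal: $s_n(x)=y$ forces $y$ to start with $n$ zeros, and $y\ne 0^\omega$, so this happens for only finitely many $n$. If $x$ is eventually $0$, then $\mathcal V_x$ is the point $0^\omega$.

*All hyperfinite relations.* Let $E=\bigcup_nE_n$ as in the definition. Fix a Borel linear order of $X$ and let $s_n(x)$ be the least element of $[x]_{E_n}$. If $x\mathrel Ey$, then $x\mathrel{E_n}y$ for all large $n$, hence $s_n(x)=s_n(y)$ for all large $n$. So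
$$\mathcal V_x=U\text{-}\lim_n s_n(x)\tag{1}$$
is an ultrafilter on $[x]_E$ depending only on $[x]_E$. *Every hyperfinite $E$ is in $\mathbf P$*, and one direction of the guess is proved.

*A warning.* Not every sequence $s_n$ will do. Let $T$ generate a free Borel action of $\mathbb Z$ and take $s_n(x)=T^nx$. One of the sets of even and odd numbers is in $U$; say the even one. Then $\{T^nx:n\text{ even}\}\in\mathcal V_x$, while $\mathcal V_{Tx}$ contains $\{T^{n+1}x:n\text{ even}\}$, and these sets are disjoint. The odd case is the same. Walking off to infinity is not invariant; the sequences $s_n(x)$ and $s_n(y)$ really have to merge.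

The other direction of the guess asks whether an assignment makes $E$ hyperfinite. For limits of the form (1) the answer is yes (Section 3), which makes the guess look good. It is nevertheless false (Section 4).

## 2. What $W[U]$ knows about reals, and iterated limits

**Reals and Borel codes.** $W$ has the same reals, hence the same Borel codes, as $V[G]$, which satisfies ZFC. Statements such as "$E$ is hyperfinite" are projective statements about codes: their quantifiers range over reals. So ZFC theorems about Borel objects can be applied in $V[G]$ and hold in $W$. In particular, Borel objects built in $V[G]$ (functions, sequences of functions, conull sets) are coded by reals and so belong to $W$.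

**$\sigma$-closure.** If $A_0\supseteq^*A_1\supseteq^*\cdots$ are infinite subsets of $\omega$, each $A_0\cap\dots\cap A_n$ is infinite. Choosing $a_n$ strictly increasing with $a_n\in A_0\cap\dots\cap A_n$ gives an infinite set almost contained in every $A_n$. So $\mathcal P(\omega)/\mathrm{fin}$ is $\sigma$-closed. Since $W\models$ DC, three facts follow.

First, $W[U]$ has no new $\omega$-sequences of elements of $W$. If $p$ forces $\dot f$ to be such a sequence, then below any condition stronger than $p$ DC gives a decreasing sequence of conditions deciding $\dot f(0),\dot f(1),\dots$ in turn, and a lower bound decides all of $\dot f$. So there are no new reals, no new points of Polish spaces and no new subsets of countable classes.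

Second, $U$ is in $W[U]$ a nonprincipal ultrafilter on $\omega$: every $A\subseteq\omega$ is in $W$, and densely many conditions are almost contained in $A$ or in its complement. Every set in $U$ is infinite.

Third, $W[U]$ satisfies DC. Let $p$ force that $\dot A\neq\emptyset$ and that for every $a\in\dot A$ there is $a'\in\dot A$ with $a\mathrel{\dot R}a'$. Consider pairs $(q,\dot a)$ with $q\le p$, $\dot a$ a name in the domain of the name $\dot A$, and $q\Vdash\dot a\in\dot A$. Every such pair has a successor $(q',\dot a')$ with $q'\le q$ and $q'\Vdash\dot a'\in\dot A\wedge\dot a\mathrel{\dot R}\dot a'$. By DC in $W$ there is an infinite chain of successors, starting below any given condition stronger than $p$. A lower bound of the conditions forces the sequence of names to name a chain in $\dot R$.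

**Iterated limits.** For points $s_{mn}\in a$ the ultrafilter $U\text{-}\lim_mU\text{-}\lim_ns_{mn}$ is formed by taking the limit over $n$ first, for each fixed $m$. Order matters: if $s_{mn}=0$ for $m<n$ and $s_{mn}=1$ for $n\le m$, then $U\text{-}\lim_mU\text{-}\lim_ns_{mn}=0$ and $U\text{-}\lim_nU\text{-}\lim_ms_{mn}=1$. The example also shows that only pairs $m<n$ count for us.

**Lemma 1.** Let $M\in U$, and let $s_{mn},t_{mn}\in a$ be such that for each $m\in M$, $s_{mn}=t_{mn}$ for all but finitely many $n\in M$. Then
$$U\text{-}\lim_m U\text{-}\lim_n s_{mn}=U\text{-}\lim_mU\text{-}\lim_n t_{mn}.$$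
In particular this holds if $s_{mn}=t_{mn}$ for all $m<n$ in $M$.

*Proof.* Fix $m\in M$. A set in $U$ minus finitely many points is in $U$, since $U$ is nonprincipal. So $s_{mn}=t_{mn}$ for $U$-many $n$ and the inner limits agree. They agree for all $m\in M$, that is, for $U$-many $m$; so the outer limits agree. $\square$

**Feldman–Moore.** Recall this theorem: for a countable Borel equivalence relation $E$ on $X$ there is a countable group $H=\{h_0,h_1,\dots\}$ of Borel automorphisms of $X$ (enumerated, perhaps with repetitions) with $E=\{(x,hx):x\in X,\ h\in H\}$.

## 3. One-step limits capture exactly hyperfiniteness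

The sensible first approach to putting more relations into $\mathbf P$ is to look for cleverer functions $s_n$ in (1). This cannot work.

**Theorem A.** Let $E$ be a countable Borel equivalence relation on $X$. Then $E$ is hyperfinite if and only if $W$ contains a sequence of Borel functions $s_n:X\to X$ with $s_n(x)\mathrel Ex$ such that in $W[U]$ the one-step limit $x\mapsto U\text{-}\lim_ns_n(x)$ is $E$-invariant.

The forward direction was proved around (1). For the converse, let $(s_n)\in W$ be as stated.

**Step 1: equality of limits becomes eventual equality of points on one fixed set.** By the forcing theorem some $Z\in U$ forces over $W$ that $U\text{-}\lim_ns_n(x)=U\text{-}\lim_ns_n(y)$ whenever $x\mathrel Ey$. We claim: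
$$\text{if }x\mathrel Ey\text{, then }s_n(x)=s_n(y)\text{ for all but finitely many }n\in Z.\tag{2}$$
Suppose not. Then $Z'=\{n\in Z:s_n(x)\ne s_n(y)\}$ is infinite. Write $f(n)=s_n(x)$ and $g(n)=s_n(y)$. Ramsey's theorem gives an infinite $R\subseteq Z'$ which is homogeneous, over pairs $m<n$, both for "$f(m)=g(n)$" and for "$g(m)=f(n)$".

Could $f(m)=g(n)$ hold for all $m<n$ in $R$? Then for $m,m'\in R$ and any larger $n\in R$ we get $f(m)=g(n)=f(m')$, so $f$ has a constant value $e$ on $R$. Also $g(n)=f(\min R)=e$ for every $n\in R$ other than $\min R$. So $f(n)=g(n)$ for such $n$, against $R\subseteq Z'$. In the same way, $g(m)=f(n)$ cannot hold for all $m<n$ in $R$.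

So for $m<n$ in $R$ we have $f(m)\ne g(n)$ and $g(m)\ne f(n)$, and $f(n)\ne g(n)$ because $R\subseteq Z'$. Thus $f[R]\cap g[R]=\emptyset$. But $R$ is a condition below $Z$, and it forces $R\in U$. It therefore forces $f[R]\in U\text{-}\lim_ns_n(x)$ and $g[R]\in U\text{-}\lim_ns_n(y)$, while as a condition below $Z$ it forces these two ultrafilters to be equal. An ultrafilter does not contain two disjoint sets. This contradiction proves (2).

**Step 2: $E$ is an increasing union of relations with Borel selectors.** Put
$$F_n=\{(x,y)\in E:s_m(x)=s_m(y)\text{ for all }m\in Z,\ m\ge n\}.$$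
These are increasing Borel equivalence relations with union $E$, by (2). Their classes may be infinite, but each $F_n$ has a Borel selector. Let $z$ be the least element of $Z$ that is $\ge n$, and let $(h_i)$ be as in Feldman–Moore. Since $s_z(x)\mathrel Ex$, every element of $[x]_E$ is $h_i(s_z(x))$ for some $i$. Let $t_n(x)=h_i(s_z(x))$ for the least $i$ such that $h_i(s_z(x))\mathrel{F_n}x$. Then $t_n$ is Borel and $t_n(x)\mathrel{F_n}x$. As $s_z$ is constant on $F_n$-classes, so is $t_n$. In other words, each $F_n$ is smooth.

**Step 3: from smooth pieces to finite pieces.** That a countable Borel equivalence relation which is an increasing union of smooth ones is hyperfinite is contained in Dougherty–Jackson–Kechris, *The structure of hyperfinite Borel equivalence relations*, Trans. AMS 341 (1994), Theorem 5.1. With the selectors in hand we can also see it directly.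

Let $x_0=x$ and $x_{i+1}=t_i(x_i)$. By induction $x_{i+1}\mathrel{F_i}x$, because $x_i\mathrel{F_i}x$ (as $F_{i-1}\subseteq F_i$). Hence
$$x\mathrel{F_i}y\ \Longrightarrow\ x_{i+1}=y_{i+1},\tag{3}$$
since $x_i\mathrel{F_i}x\mathrel{F_i}y\mathrel{F_i}y_i$ and $t_i$ is constant on $F_i$-classes. Also $x_m=y_m$ implies $x_{m'}=y_{m'}$ for all $m'\ge m$. For $i\ge1$ let $c_i(x)$ be the least $k$ with $h_k(x_i)=x_{i-1}$. So $x$ is determined by $x_m$ and $c_1(x),\dots,c_m(x)$. Define
$$x\mathrel{E_n}y\iff\text{for some }m\le n:\ x_m=y_m\text{ and }c_i(x),c_i(y)\le n\text{ for all }1\le i\le m.$$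
This relation is Borel, symmetric and reflexive ($m=0$), and $E_n\subseteq E_{n+1}$. The remaining points are these.

*Transitivity.* Let $m$ witness $x\mathrel{E_n}y$ and $m'$ witness $y\mathrel{E_n}w$; by symmetry assume $m\le m'$. Then $x_{m'}=y_{m'}=w_{m'}$. For $i\le m$, $c_i(x)\le n$. For $m<i\le m'$, $x_i=y_i$ and $x_{i-1}=y_{i-1}$, so $c_i(x)=c_i(y)\le n$. So $m'$ witnesses $x\mathrel{E_n}w$.

*Finite classes.* Let $m^*\le n$ be maximal with $c_i(x)\le n$ for all $1\le i\le m^*$. If $m$ witnesses $x\mathrel{E_n}y$, then $m\le m^*$, so $y_{m^*}=x_{m^*}$. Moreover $c_i(y)\le n$ for $i\le m$, and $c_i(y)=c_i(x)\le n$ for $m<i\le m^*$. So $y$ is determined by $x_{m^*}$ and $m^*$ numbers that are at most $n$, and there are at most $(n+1)^{m^*}$ such $y$.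

*Union.* If $x\mathrel{E_n}y$, then $x\mathrel Ex_m=y_m\mathrel Ey$ for the witness $m$. If $x\mathrel Ey$, then $x\mathrel{F_i}y$ for some $i$, so $x_{i+1}=y_{i+1}$ by (3), and $x\mathrel{E_n}y$ as soon as $n\ge i+1$ and $n$ bounds the numbers $c_1,\dots,c_{i+1}$ at $x$ and at $y$.

So $E=\bigcup_nE_n$ is hyperfinite. $\blacksquare$

Note what was used in Step 1: a *single* set $Z$ serves all pairs $x\mathrel Ey$, up to finite error. To leave the hyperfinite world, the set in $U$ on which $x$ and $y$ agree must be allowed to depend on $x$ and $y$.

## 4. Comparing two times: a non-hyperfinite relation in $\mathbf P$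

Consider a free action of the free group $F_2$ and its Cayley graph. We would like to keep, at time $n$, a vertex set $P_n$ whose components are finite, and to let $s_n(x)$ be the least point of the component of $x$. Each edge should be kept for $U$-many $n$.

Suppose we have a Borel coloring $\varphi_n$ with finitely many colors for each $n$. Every point $x$ has a limit color $\varphi_\infty(x)$, the color with $\varphi_n(x)=\varphi_\infty(x)$ for $U$-many $n$. The sets $P_n=\{x:\varphi_n(x)=\varphi_\infty(x)\}$ contain any given vertex, and so any given edge, for $U$-many $n$. But $\varphi_\infty$ depends on $U$ and is not given to us as a Borel function, so we cannot say that the components of $P_n$ are finite; and fixing one color in advance would lose all points with another limit color.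

The way out is to replace $\varphi_\infty$ by an earlier coloring $\varphi_m$. If $m<n$ both lie in the set $M\in U$ of times at which $x$ has its limit color, then $\varphi_m(x)=\varphi_n(x)$, *whatever that color is*. The condition $\varphi_m(x)=\varphi_n(x)$ is Borel and, with four independent colors, has probability only $1/4$, too little for an infinite cluster in a graph where a path branches in three ways. The price is a second limit.

**Theorem B.** Every hyperfinite $E$ is in $\mathbf P$. There is a non-hyperfinite $E\in\mathbf P$. Hence the conjecture, that $E\in\mathbf P$ if and only if $E$ is hyperfinite, is false.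

The first sentence was proved in Section 1. The counterexample takes four steps. By Section 2 we may work in $V[G]$ for Steps 1–3.

**Step 1: the space, the action and the colors.** Let $\Gamma=F_2=\langle a,b\rangle$, $S=\{a^{\pm1},b^{\pm1}\}$, and let $X_0=\{0,1,2,3\}^{\Gamma\times\omega}$ carry the uniform product measure $\mu$. Let $\Gamma$ act by
$$(\gamma x)(\delta,n)=x(\gamma^{-1}\delta,n).$$
This permutes coordinates, so it preserves $\mu$. Let $\mathrm{Fr}=\{x:\gamma x\ne x\text{ for all }\gamma\ne1\}$, a Borel invariant set. It is conull: if $\gamma x=x$ with $\gamma\ne1$, then evaluating at $\delta=1$ gives $x(\gamma^{-1},n)=x(1,n)$ for all $n$. These are infinitely many independent events of probability $1/4$, so together they have probability $0$, and there are countably many $\gamma$.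

On $\mathrm{Fr}$ let $\mathcal G$ be the graph joining $x$ to $sx$ for $s\in S$. By freeness it is $4$-regular, and it is acyclic, since a cycle would give a nontrivial reduced word fixing a point. Its components are the orbits.

Put $\varphi_n(x)=x(1,n)$ and, for $m<n$,
$$P_{mn}=\{x:\varphi_m(x)=\varphi_n(x)\}.$$
Let $C_{mn}(x)$ be the component of $x$ in $\mathcal G\restriction P_{mn}$ if $x\in P_{mn}$, and $C_{mn}(x)=\{x\}$ otherwise.

**Step 2: almost surely all the components are finite.** Fix $m<n$. Since $(\gamma x)(1,k)=x(\gamma^{-1},k)$, we have $\gamma x\in P_{mn}$ if and only if $x(\gamma^{-1},m)=x(\gamma^{-1},n)$. For distinct $\gamma$ these conditions use disjoint sets of coordinates, so the events $\{\gamma x\in P_{mn}\}$, $\gamma\in\Gamma$, are independent, each of probability $1/4$.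

If $C_{mn}(x)$ is infinite then, being connected and locally finite, it has vertices at every distance $r\ge1$ from $x$. So it contains a simple path $x,w_1x,\dots,w_rx$ where $w_i=s_i\cdots s_1$ is a reduced word. There are $4\cdot3^{r-1}$ reduced words of length $r$, and each such path has $r+1$ vertices, which all lie in $P_{mn}$ with probability $4^{-(r+1)}$. So the probability that $C_{mn}(x)$ is infinite is at most
$$4\cdot3^{r-1}\cdot4^{-(r+1)}=\frac{3^{r-1}}{4^r}\longrightarrow0\qquad(r\to\infty).$$

Let $X=\{x\in\mathrm{Fr}:C_{mn}(\gamma x)\text{ is finite for all }\gamma\in\Gamma\text{ and all }m<n\}$. It is Borel, because $C_{mn}(x)$ is infinite exactly when for every $r$ some path as above of length $r$ lies in $P_{mn}$. It is invariant by definition. It is conull because it is defined by countably many conditions, each holding almost everywhere by the invariance of $\mu$. Let $E$ be the orbit equivalence relation on $X$.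

**Step 3: $E$ is not hyperfinite.** The purpose is to compare two average degrees. Suppose $E=\bigcup_nE_n$ is an increasing union of Borel relations with finite classes. Let $d_n(x)=|\{s\in S:sx\mathrel{E_n}x\}|$. Since $sx\mathrel Ex$ always, $d_n\uparrow4$ pointwise, so $\int d_n\,d\mu\to4$ by monotone convergence.

For Borel $h\ge0$ on $E$, freeness and the invariance of $\mu$ give
$$\int\sum_{y\in[x]_E}h(x,y)\,d\mu(x)=\sum_\gamma\int h(x,\gamma x)\,d\mu(x)=\sum_\gamma\int h(\gamma^{-1}x,x)\,d\mu(x)=\int\sum_{y\in[x]_E}h(y,x)\,d\mu(x).$$
Apply this to $h(x,y)=d_n(x)/|[x]_{E_n}|$ if $x\mathrel{E_n}y$, and $h(x,y)=0$ otherwise. On the left, the inner sum is $d_n(x)$. On the right, $|[y]_{E_n}|=|[x]_{E_n}|$ whenever $h(y,x)\neq0$. So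
$$\int d_n\,d\mu=\int\frac1{|[x]_{E_n}|}\sum_{y\in[x]_{E_n}}d_n(y)\,d\mu(x).$$
Let $T$ be an $E_n$-class. For $y\in T$, $d_n(y)$ is the degree of $y$ in $\mathcal G\restriction T$. This graph is a finite forest, so it has at most $|T|-1$ edges and $\sum_{y\in T}d_n(y)\le2|T|-2$. Hence $\int d_n\,d\mu\le2$ for all $n$, contradicting $\int d_n\,d\mu\to4$. The argument works verbatim on any invariant Borel conull subset of $X$.

**Step 4: the two-step limit is invariant.** Identify $X_0$ with $4^\omega$ by enumerating $\Gamma\times\omega$. For $m<n$ let $s_{mn}(x)$ be the lexicographically least element of the finite set $C_{mn}(x)$. For $n\le m$ let $s_{mn}(x)=x$. In $W[U]$ define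
$$\mathcal V_x=U\text{-}\lim_m\,U\text{-}\lim_n\,s_{mn}(x),$$
an ultrafilter on $[x]_E$. Let $x\in X$ and $s\in S$; we show $\mathcal V_x=\mathcal V_{sx}$. The pair $(\varphi_n(x),\varphi_n(sx))$ takes at most sixteen values as $n$ varies, and $U$ is an ultrafilter, so there are $p,q<4$ with
$$M=\{n:\varphi_n(x)=p\text{ and }\varphi_n(sx)=q\}\in U.$$
For $m<n$ in $M$ we have $\varphi_m(x)=p=\varphi_n(x)$ and $\varphi_m(sx)=q=\varphi_n(sx)$. So $x$ and $sx$ both lie in $P_{mn}$. They are $\mathcal G$-adjacent, hence $C_{mn}(x)=C_{mn}(sx)$ and $s_{mn}(x)=s_{mn}(sx)$. By Lemma 1, $\mathcal V_x=\mathcal V_{sx}$.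

As $S$ generates $\Gamma$, $\mathcal V_x$ depends only on $[x]_E$. The function $[x]_E\mapsto\mathcal V_x$ is definable in $W[U]$ from $U$ and the Borel sequence $(s_{mn})$, which is coded by a real; so it belongs to $W[U]$. Thus $E\in\mathbf P$, and $E$ is not hyperfinite. $\blacksquare$

Step 4 used only that $U$ is a nonprincipal ultrafilter. It is worth seeing why Steps 3 and 4 do not collide. For fixed $m<n$, an edge between $x$ and $sx$ survives with probability $1/16$, so the average surviving degree is $4/16=1/4$, well under the bound $2$. Yet for every single edge there is a set $M\in U$, depending on the edge, such that the edge survives for all pairs $m<n$ from $M$. Together with Theorem A this shows that one-step limits characterize hyperfiniteness and two-step limits do not.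

## 5. Random colorings: every relation, off a null set

The example used independent coordinates, an invariant measure and a fixed degree. None of these is needed. If independent colors are not supplied by the space, we supply them by a random choice, and then fix one good outcome.

**Theorem C.** For every countable Borel equivalence relation $E$ on $X$ and every Borel probability measure $\mu$ on $X$ there is an $E$-invariant Borel $\mu$-conull $Y\subseteq X$ with $E\restriction Y\in\mathbf P$. If all $E$-classes are infinite, the ultrafilters can be taken nonprincipal.

Steps 1–4 may be carried out in $V[G]$; their outcome is coded by reals.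

**Step 1: a measure whose null sets have null saturations.** Let $H=\{h_0,h_1,\dots\}$ be as in Feldman–Moore and put $\nu=\sum_i2^{-i-1}(h_i)_*\mu$, a probability measure. The identity is some $h_i$, so $\mu\ll\nu$. If $\nu(N)=0$, then $\mu(h^{-1}N)=0$ for all $h\in H$. Therefore $\nu(hN)=\sum_i2^{-i-1}\mu(h_i^{-1}hN)=0$ for all $h\in H$, and $\nu([N]_E)=0$ because $[N]_E=\bigcup_hhN$.

**Step 2: bounded-degree graphs exhausting $E$, and names for points.** For $j\in\omega$ let $F_j$ be the group generated by $h_0,\dots,h_j$, and also its orbit equivalence relation. Let $\mathcal G_j$ be the graph joining $x\ne y$ when $y=h_i^{\pm1}x$ for some $i\le j$. Its degrees are at most $D_j=2(j+1)$ and its components are the $F_j$-classes. Put $k_j=2D_j$; this will be the number of colors. Let $B^j_r(x)$ be the $\mathcal G_j$-ball of radius $r$ around $x$, a finite set.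

Fix a Borel injection $\theta:X\to2^\omega$ and write $\theta(x)|\ell$ for the first $\ell$ digits. For given $j,n$ the Borel sets
$$\{x:\ y\mapsto\theta(y)|\ell\text{ is not injective on }B^j_n(x)\}$$
decrease to $\emptyset$ as $\ell\to\infty$, since the balls are finite and $\theta$ is injective. So we can choose $\ell^j_n$ such that
$$\nu\{x:\ y\mapsto\theta(y)|\ell^j_n\text{ is not injective on }B^j_n(x)\}\le2^{-n}.\tag{4}$$

**Step 3: random colors make components finite.** Let $c=(c^j_n)_{j,n}$ consist of independent uniformly random functions $c^j_n:2^{\ell^j_n}\to k_j$. For fixed $c$ put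
$$\varphi^j_n(x)=c^j_n(\theta(x)|\ell^j_n),\qquad P^j_{mn}=\{x:\varphi^j_m(x)=\varphi^j_n(x)\}\quad(m<n),$$
and let $C^j_{mn}(x)$ be the component of $x$ in $\mathcal G_j\restriction P^j_{mn}$ if $x\in P^j_{mn}$, and $\{x\}$ otherwise.

**Lemma 2.** If $\theta(\cdot)|\ell^j_n$ is injective on $B^j_n(x)$ and $m<n$, then $\Pr_c(C^j_{mn}(x)\text{ is infinite})\le2^{-n}$.

*Proof.* If the component is infinite, then, being connected and locally finite, it contains a vertex at distance $n$ from $x$ in the induced graph. A shortest path to it is a $\mathcal G_j$-path of $n+1$ distinct vertices $x=y_0,\dots,y_n$ in $P^j_{mn}\cap B^j_n(x)$. There are at most $D_j^n$ such $\mathcal G_j$-paths. Fix one and condition on $c^j_m$, which is independent of $c^j_n$ as $m\neq n$. The events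
$$c^j_n(\theta(y_i)|\ell^j_n)=c^j_m(\theta(y_i)|\ell^j_m)\qquad(i\le n)$$
concern values of $c^j_n$ at distinct arguments $\theta(y_i)|\ell^j_n$. So they are independent, each of probability $1/k_j$. The total probability is at most $D_j^nk_j^{-(n+1)}=2^{-n}/k_j\le2^{-n}$. $\square$

**Step 4: fix one good outcome.** By (4) and Borel–Cantelli, for $\nu$-a.e. $x$ the following holds for every $j$: the hypothesis of Lemma 2 is true for all large $n$. For such $x$ and each $j$, the sum over all large $n$ and all $m<n$ of the probabilities in Lemma 2 is at most $\sum_nn2^{-n}<\infty$. So for such $x$ and almost every $c$, Borel–Cantelli gives: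
$$\text{for every }j,\text{ for all but finitely many }n,\text{ for all }m<n,\ C^j_{mn}(x)\text{ is finite.}\tag{5}$$
The set of pairs $(x,c)$ satisfying (5) is Borel: $C^j_{mn}(x)$ is infinite exactly when for every $r\geq1$ there is a $\mathcal G_j$-path of $r+1$ distinct vertices in $P^j_{mn}$ starting at $x$, and the vertices are images of $x$ under elements of the countable group $F_j$. By Fubini we can fix $c$ such that (5) holds for $\nu$-a.e. $x$. Let $N$ be the $\nu$-null Borel set where it fails, and
$$Y=X\setminus[N]_E.$$
Then $Y$ is Borel and invariant, it is $\nu$-conull by Step 1, and hence it is $\mu$-conull.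

**Step 5: a two-step limit for each $j$, then a limit over $j$.** For $x\in Y$ and $m<n$ let $s^j_{mn}(x)$ be the element of $C^j_{mn}(x)$ whose $\theta$-image is lexicographically least, if $C^j_{mn}(x)$ is finite, and $x$ otherwise. For $n\le m$ let it be $x$. In $W[U]$ put
$$\mathcal V^j_x=U\text{-}\lim_mU\text{-}\lim_ns^j_{mn}(x),\qquad \mathcal V_x=U\text{-}\lim_j\mathcal V^j_x,$$
ultrafilters on $[x]_E$. Let $x,y\in Y$ be $\mathcal G_j$-adjacent. There are finitely many colors, so some $M\in U$ has both $\varphi^j_n(x)$ and $\varphi^j_n(y)$ constant for $n\in M$. For $m<n$ in $M$, both points are in $P^j_{mn}$, and being adjacent they have the same component. By (5), for all but finitely many $n$ it is finite for all $m<n$. For such $m<n$ in $M$ we get $s^j_{mn}(x)=s^j_{mn}(y)$, and Lemma 1 gives $\mathcal V^j_x=\mathcal V^j_y$.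

So $x\mapsto\mathcal V^j_x$ is constant on the components of $\mathcal G_j$, that is, $F_j$-invariant. If $x\mathrel Ey$, then $y=h_ix$ for some $i$, so $x\mathrel{F_j}y$ and $\mathcal V^j_x=\mathcal V^j_y$ for all $j\ge i$. Hence $\mathcal V_x=\mathcal V_y$. The assignment is definable in $W[U]$ from $U$ and a real, and $E\restriction Y\in\mathbf P$.

**Step 6: nonprincipal ultrafilters when all classes are infinite.** The aim is to push the chosen points out of every finite set. By the marker lemma (Slaman–Steel; see Kechris–Miller, *Topics in Orbit Equivalence*, Lemma 6.7) there are Borel sets $X=B_0\supseteq B_1\supseteq\cdots$, each meeting every $E$-class, with $\bigcap_iB_i=\emptyset$. For example, for the orbits of a single nontrivial rotation of infinite order on the circle, $B_i$ for $i\ge1$ can be a punctured arc around one point of radius shrinking to $0$: every orbit is dense, so it meets each $B_i$, and the intersection is empty.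

For $m<n$ with $C^j_{mn}(x)$ finite, redefine $s^j_{mn}(x)$ as the $\theta$-least element of $C^j_{mn}(x)\cap B_i$, where $i$ is maximal with this intersection nonempty. Such an $i$ exists: $B_0=X$, and a finite set misses $B_i$ for large $i$ because the $B_i$ decrease to $\emptyset$. The choice depends only on the set $C^j_{mn}(x)$, so the invariance proof in Step 5 is unchanged.

Let $x\in Y$ and $y\in[x]_E$. Choose $i$ with $y\notin B_i$ and $z\in[x]_E\cap B_i$. For all large $j$ there is a finite $\mathcal G_j$-path from $x$ to $z$. Fix such a $j$. The path has finitely many vertices, each with finitely many colors, so there is $M\in U$ on which the color $\varphi^j_n$ of each vertex is constant in $n$. Then all vertices of the path lie in $P^j_{mn}$ for all $m<n$ in $M$, and so $z\in C^j_{mn}(x)$. By (5), for all but finitely many $n\in M$ and all $m<n$ in $M$ the component is also finite. As it meets $B_i$, the maximal index is at least $i$, so $s^j_{mn}(x)\in B_i$ and $s^j_{mn}(x)\ne y$. Thus for each $m\in M$ the inner limit does not contain $\{y\}$, and $\{y\}\notin\mathcal V^j_x$. This is so for all large $j$, hence $\{y\}\notin\mathcal V_x$. As $y$ was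 arbitrary, $\mathcal V_x$ is nonprincipal. $\blacksquare$

## 6. Measures cannot see the boundary of $\mathbf P$

**Corollary D.** Let $\mathcal K\supseteq\mathbf P$ be a class of countable Borel equivalence relations whose failure is detected by measures: whenever $E\notin\mathcal K$ there is a Borel probability measure $\mu$ with $E\restriction Y\notin\mathcal K$ for every invariant Borel $\mu$-conull $Y$. Then $\mathcal K$ contains every countable Borel equivalence relation.

*Proof.* Suppose $E\notin\mathcal K$ and take $\mu$ as in the hypothesis. Theorem C gives an invariant Borel $\mu$-conull $Y$ with $E\restriction Y\in\mathbf P\subseteq\mathcal K$, a contradiction. $\blacksquare$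

So no measure-detectable property is necessary for membership in $\mathbf P$ unless it holds of all $E$. An example of a measure-detectable property is being $\mu$-hyperfinite for all $\mu$, where $E$ is $\mu$-hyperfinite if $E\restriction Y$ is hyperfinite for some invariant Borel $\mu$-conull $Y$. Indeed, if $E$ is not $\mu$-hyperfinite, then neither is $E\restriction Y$ for any invariant Borel $\mu$-conull $Y$, since an invariant Borel conull subset of $Y$ is one of $X$. This property fails for the relation of Theorem B, by the last sentence of Step 3 there, although that relation is in $\mathbf P$. The full classification is not settled by these arguments; in particular they leave open whether $\mathbf P$ contains all countable Borel equivalence relations.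

## 7. Closure of $\mathbf P$ under Borel reductions and increasing unions

A *Borel reduction* of $E$ on $X$ to $E'$ on $X'$ is a Borel $f:X\to X'$ with $x\mathrel Ey\iff f(x)\mathrel{E'}f(y)$; if one exists, we write $E\le_BE'$. For example, if $Y\subseteq X$ is Borel, the inclusion reduces $E\restriction Y$ to $E$.

**Proposition E.** $\mathbf P$ is closed downward under Borel reducibility and under increasing unions. That is:

(a) if $E\le_BE'$ are countable Borel equivalence relations and $E'\in\mathbf P$, then $E\in\mathbf P$;

(b) if $E=\bigcup_jE_j$ is an increasing union of relations in $\mathbf P$, then $E\in\mathbf P$.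

**Proof of (a): carry an ultrafilter from $[f(x)]_{E'}$ back to $[x]_E$.** Let $f$ be a Borel reduction. It is countable-to-one, because $f(x)=f(y)$ implies $x\mathrel Ey$. By the Lusin–Novikov theorem, $f(X)$ is Borel and there is a Borel $g:f(X)\to X$ with $f\circ g=\mathrm{id}$. Let $E'=\{(z,h_iz):z\in X',\ i\in\omega\}$ as in Feldman–Moore. For $z\in[f(X)]_{E'}$ let $r(z)=h_iz$ for the least $i$ with $h_iz\in f(X)$, and put $\pi=g\circ r$.

If $z\mathrel{E'}f(x)$, then $f(g(r(z)))=r(z)\mathrel{E'}z\mathrel{E'}f(x)$, so $g(r(z))\mathrel Ex$ since $f$ is a reduction. Thus $\pi$ maps $[f(x)]_{E'}$ into $[x]_E$. Let $\mathcal V'$ be an assignment for $E'$ in $W[U]$, and assign to $[x]_E$ the image ultrafilter $\{A\subseteq[x]_E:\{z\in[f(x)]_{E'}:\pi(z)\in A\}\in\mathcal V'([f(x)]_{E'})\}$. The class $[f(x)]_{E'}$ depends only on $[x]_E$, so this is well defined, and it is in $W[U]$.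

**Proof of (b): one more limit.** By DC in $W[U]$ (Section 2) choose assignments for all the $E_j$ at once. Regard the $j$-th one as an $E_j$-invariant function $x\mapsto\mathcal V^j_x$, where $\mathcal V^j_x$ is an ultrafilter on $[x]_E$ containing $[x]_{E_j}$: a set $A\subseteq[x]_E$ is in $\mathcal V^j_x$ when $A\cap[x]_{E_j}$ is in the ultrafilter assigned to $[x]_{E_j}$. If $x\mathrel Ey$, then $x\mathrel{E_j}y$ for all large $j$, so $[x]_E=[y]_E$ and $\mathcal V^j_x=\mathcal V^j_y$ for all large $j$. So $\mathcal V_x=U\text{-}\lim_j\mathcal V^j_x$ is $E$-invariant, and $E\in\mathbf P$. $\blacksquare$
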